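# Tensor network varieties on a cycle with bond dimension two

## 1. Sixteen traces of products of four matrices

Take eight complex $2\times2$ matrices $A_1,A_2,B_1,B_2,C_1,C_2,D_1,D_2$ and form the sixteen numbers
$$T_{ijkl}=\operatorname{tr}(A_iB_jC_kD_l),\qquad i,j,k,l\in\{1,2\}.$$
Which points $T\in\mathbb C^{16}$ arise in this way, at least as limits?

Count parameters first. There are $32$ matrix entries. For $g_1,g_2,g_3,g_4\in GL_2$ the replacement
$$A_i\mapsto g_1A_ig_2^{-1},\quad B_j\mapsto g_2B_jg_3^{-1},\quad C_k\mapsto g_3C_kg_4^{-1},\quad D_l\mapsto g_4D_lg_1^{-1}$$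
changes no trace. Four equal scalars act trivially, so this wastes $16-1=15$ parameters. We are left with $32-15=17\ge16$, and the count suggests that almost every $T$ is reached. Let us test this by hand.

Suppose that $A_1$ is invertible and that $A_2A_1^{-1}=g^{-1}\operatorname{diag}(\delta_1,\delta_2)g$ with $\delta_1\ne\delta_2$; this holds for a dense set of pairs $(A_1,A_2)$. Put $h=gA_1$ and replace $A_i$ by $gA_ih^{-1}$, $B_j$ by $hB_j$ and $D_l$ by $D_lg^{-1}$. The traces are unchanged, and now $A_1=1$, $A_2=\operatorname{diag}(\delta_1,\delta_2)$. The same can be done to $C$, because this only multiplies the $B_j$ on the right and the $D_l$ on the left. So assume also $C_1=1$ and $C_2=\operatorname{diag}(\varepsilon_1,\varepsilon_2)$ with $\varepsilon_1\neq\varepsilon_2$.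

For $\xi,\eta\in\mathbb C^2$ let $A(\xi)=\xi_1A_1+\xi_2A_2$ and $C(\eta)=\eta_1C_1+\eta_2C_2$, and let $T(\xi,\eta)$ be the $2\times2$ matrix with entries
$$T(\xi,\eta)_{jl}=\sum_{i,k}\xi_i\eta_kT_{ijkl}=\operatorname{tr}\big(A(\xi)B_jC(\eta)D_l\big).$$
Since $\delta_1\ne\delta_2$, the matrices $A(\xi)$ are all the diagonal matrices, so there are two vectors $\xi^{(1)},\xi^{(2)}$, not proportional, with $A(\xi^{(a)})=E_{aa}$. Similarly there are non-proportional $\eta^{(1)},\eta^{(2)}$ with $C(\eta^{(b)})=E_{bb}$. Then
$$T(\xi^{(a)},\eta^{(b)})_{jl}=\operatorname{tr}(E_{aa}B_jE_{bb}D_l)=(B_j)_{ab}\,(D_l)_{ba},$$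
a matrix of rank at most $1$. So the function $f_T(\xi,\eta)=\det T(\xi,\eta)$ vanishes at the four pairs $(\xi^{(a)},\eta^{(b)})$.

Now $f_T$ is quadratic in $\xi$ and quadratic in $\eta$. With $\mu(\xi)=(\xi_1^2,\xi_1\xi_2,\xi_2^2)^{\mathsf T}$ it can be written in exactly one way as $f_T(\xi,\eta)=\mu(\xi)^{\mathsf T}c_T\,\mu(\eta)$, where $c_T$ is a $3\times3$ matrix whose entries are quadratic polynomials in the $T_{ijkl}$. The vectors $\mu(\xi^{(1)}),\mu(\xi^{(2)})$ are linearly independent: the square of a linear form vanishing at one of the two points is a quadratic form that vanishes there and not at the other. The same holds for $\mu(\eta^{(1)}),\mu(\eta^{(2)})$. We have $\mu(\xi^{(a)})^{\mathsf T}c_T\,\mu(\eta^{(b)})=0$ for all $a,b$. So $c_T$ maps the plane spanned by the $\mu(\eta^{(b)})$ into the line of vectors $z$ with $\mu(\xi^{(1)})^{\mathsf T}z=\mu(\xi^{(2)})^{\mathsf T}z=0$. Hence $c_T$ is singular: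
$$\det c_T=0.$$
This is a polynomial equation in $T$. It holds for a dense set of matrices $A,B,C,D$, hence for all of them and for all limits. It is not an empty condition: for $T^\circ_{ijkl}=\delta_{ik}\delta_{jl}$ we get $T^\circ(\xi,\eta)=(\xi_1\eta_1+\xi_2\eta_2)\cdot1$, so
$$f_{T^\circ}=(\xi_1\eta_1+\xi_2\eta_2)^2=\xi_1^2\eta_1^2+2\,\xi_1\xi_2\,\eta_1\eta_2+\xi_2^2\eta_2^2,\qquad c_{T^\circ}=\operatorname{diag}(1,2,1),\qquad \det c_{T^\circ}=2 .$$
So $T^\circ$ is not even a limit of tensors of our form. The parameter count promised all of $\mathbb C^{16}$, and it was wrong. This talk decides, for a cycle of any length and any number of matrices at each vertex, when such a count is right, and it computes the true dimension in every case.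

## 2. Graph tensors, the variety and its expected dimension

Let $\Gamma$ be a graph without loops and multiple edges, with vertices $1,\dots,d$, edge set $\mathbf e(\Gamma)$ and vertex set $\mathbf v(\Gamma)$. Fix *bond dimensions* $\mathbf m=(m_e)$, one per edge, and *local dimensions* $\mathbf n=(n_v)$, one per vertex. Put
$$W_v=\bigotimes_{e\ni v}\mathbb C^{m_e},\qquad N_v=\dim W_v=\prod_{e\ni v}m_e,\qquad V_v=\mathbb C^{n_v}.$$

**Definition (graph tensor).** For each edge let $I_{m_e}=\sum_{i=1}^{m_e}e_i\otimes e_i\in\mathbb C^{m_e}\otimes\mathbb C^{m_e}$. The graph tensor is $T(\Gamma,\mathbf m)=\bigotimes_eI_{m_e}$, regarded as an element of $\bigotimes_vW_v$ by grouping, at each vertex, the factors of the edges that contain it.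

**Definition (tensor network variety).** $\mathcal{TNS}^\Gamma_{\mathbf m,\mathbf n}\subseteq V_1\otimes\cdots\otimes V_d$ is the affine Zariski closure of the image of
$$\Phi:\prod_v\mathrm{Hom}(W_v,V_v)\to V_1\otimes\cdots\otimes V_d,\qquad (X_1,\dots,X_d)\mapsto(X_1\otimes\cdots\otimes X_d)\,T(\Gamma,\mathbf m).$$

Example: let $\Gamma$ be a single edge with bond dimension $m\le n_1,n_2$. Then $\Phi(X_1,X_2)=\sum_{i=1}^mX_1(e_i)\otimes X_2(e_i)$, and the variety is the set of $n_1\times n_2$ matrices of rank at most $m$.

The gauge group $\mathcal G_{\Gamma,\mathbf m}\simeq\prod_ePGL_{m_e}$ acts on the fibers of $\Phi$. For a general $X$ one has the known bound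
$$\dim\mathcal{TNS}^\Gamma_{\mathbf m,\mathbf n}\le\Big(\sum_vN_vn_v-d+1\Big)-\sum_e(m_e^2-1)+\dim\operatorname{Stab}_{\mathcal G_{\Gamma,\mathbf m}}(X).$$
The term $-d+1$ accounts for rescaling the $X_v$ by scalars with product $1$.

**Definition (expected dimension).**
$$\operatorname{expdim}\mathcal{TNS}^\Gamma_{\mathbf m,\mathbf n}=\min\Big\{\sum_vN_vn_v-d+1-\sum_e(m_e^2-1),\ \prod_vn_v\Big\}.$$
The variety has the expected dimension if its dimension equals this number. Otherwise we call it *defective*.

In the single-edge example the first entry is $mn_1+mn_2-1-(m^2-1)=m(n_1+n_2-m)$, which is the textbook dimension of the variety of $n_1\times n_2$ matrices of rank at most $m$. As $n_1n_2-m(n_1+n_2-m)=(n_1-m)(n_2-m)\ge0$, it is the minimum, and the expected dimension is correct.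

From now on $\Gamma$ is the cycle $C_d$ with edges $\{1,2\},\{2,3\},\dots,\{d,1\}$, where $d\ge3$, and all bond dimensions are $2$. Then $N_v=4$ and there are $d$ edges, so the first entry of the minimum is $4\sum_vn_v-d+1-3d$. We write
$$r(\mathbf n)=4\sum_v(n_v-1)+1,\qquad \operatorname{expdim}=\min\Big\{r(\mathbf n),\ \prod_vn_v\Big\},\qquad \rho(\mathbf n)=\dim\mathcal{TNS}^{C_d}_{\mathbf m,\mathbf n}.$$

Vertex indices are read mod $d$. We write $X_v$ as a $2\times2$ matrix $X^v=(x^v_{ab})$ with entries $x^v_{ab}=X_v(e_a\otimes e_b)\in V_v$, where $a$ belongs to the edge $\{v-1,v\}$ and $b$ to the edge $\{v,v+1\}$. Equivalently, $X^v=\sum_kA^v_k\otimes e_k$ with ordinary matrices $A^v_1,\dots,A^v_{n_v}\in M_2=M_2(\mathbb C)$. Then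
$$\Phi(X)=\sum_{a_1,\dots,a_d}x^1_{a_1a_2}\otimes x^2_{a_2a_3}\otimes\cdots\otimes x^d_{a_da_1},\qquad \Phi(X)_{k_1\dots k_d}=\operatorname{tr}\big(A^1_{k_1}\cdots A^d_{k_d}\big).\tag{1}$$
For $d=4$ and $\mathbf n=(2,2,2,2)$ these are the sixteen traces of Section 1. There $r=17$, $\prod n_v=16$, so the expected dimension is $16$, and we have seen that the variety is a proper subvariety of $\mathbb C^{16}$.

The question appears as Conjecture 8 of the poster "Dimension Of Tensor Network Varieties" (https://staff.polito.it/ada.boralevi/GO60/posterGO60delazzari.pdf).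

**Conjecture 8.** Let $d\ge3$, $\mathbf m=(2,\dots,2)$ and $\mathbf n=(n_1,\dots,n_d)$ with $n_j\ge2$. Then $\mathcal{TNS}^{C_d}_{\mathbf m,\mathbf n}$ has the expected dimension, except for: if $d=3$, $\mathbf n=(2,n_2,n_3)$ with $n_2\ge3$, $n_3\ge4$, and all permutations of such tuples; if $d=4$, $\mathbf n=(2,n_2,2,n_4)$ with $n_2,n_4\ge2$, and cyclic permutations. In the excepted cases the variety does not have the expected dimension.

The conjecture is true, in the following sharper form.

**Theorem 1.** Let $d\ge3$, $\mathbf m=(2,\dots,2)$ and all $n_j\ge2$. Up to automorphisms of $C_d$: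

1. If $d\ge5$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
2. If $d=4$ and no two opposite vertices both have $n_v=2$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
3. If $d=4$ and $\mathbf n=(2,n_2,2,n_4)$, then $\rho=4(n_2+n_4)$ if $(n_2,n_4)\ne(2,2)$, and $\rho=15$ if $(n_2,n_4)=(2,2)$. In both cases $\rho<\operatorname{expdim}$.
4. If $d=3$ and all $n_v\ge3$, then $\rho(\mathbf n)=r(\mathbf n)=\operatorname{expdim}$.
5. If $d=3$ and $\mathbf n=(2,2,n_3)$, then $\rho=4n_3=\operatorname{expdim}$.
6. If $d=3$ and $\mathbf n=(2,n_2,n_3)$ with $n_2,n_3\ge3$, then $\rho=4(n_2+n_3)-6$. This equals $\operatorname{expdim}$ for $(n_2,n_3)=(3,3)$ and is $<\operatorname{expdim}$ otherwise.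

Conjecture 8 follows at once. The six cases cover all $\mathbf n$: for $d=4$ either some opposite pair is $(2,2)$ or none is, and for $d=3$ there are no, one, or at least two entries equal to $2$. The defective tuples are all of case 3, together with case 6 minus $(2,3,3)$. The latter are the tuples $(2,n_2,n_3)$ with $n_2,n_3\ge3$ not both $3$, that is, up to permutation, $n_2\ge3$ and $n_3\ge4$. Every permutation of the vertices of $C_3$ is an automorphism.

At the end (Theorem 2) we also allow local dimensions equal to $1$.

Textbook facts used without proof: over $\mathbb C$, the dimension of the closure of the image of a polynomial map is the generic rank of its differential, which is also the maximal rank; hence exhibiting *one* point where $d\Phi$ has rank $s$ proves $\rho\ge s$. The $p\times q$ matrices of rank $\le k$, for $k\le\min(p,q)$, form a variety of dimension $k(p+q-k)$. The trace form $(Y,M)\mapsto\operatorname{tr}(YM)$ on $M_2$ is nondegenerate. By Burnside's theorem, two $2\times2$ matrices without a common eigenvector generate the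 algebra $M_2$.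

## 3. The triangle with two vertices of dimension two

The simplest case can be done by hand, without any theory. Let $d=3$ and $\mathbf n=(2,2,n_3)$ with $n_3\ge 2$. Group the first two vertices:
$$\Phi(X)=\sum_{a,c}t_{ac}\otimes x^3_{ca},\qquad t_{ac}=\sum_bx^1_{ab}\otimes x^2_{bc}\in V_1\otimes V_2 .$$
There are four tensors $t_{ac}$ in the four-dimensional space $V_1\otimes V_2$. If they can be made a basis, then $\Phi$ is surjective, because the $x^3_{ca}\in V_3$ are arbitrary. With bases $e_1,e_2$ of $V_1$ and $f_1,f_2$ of $V_2$ take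
$$X^1=\begin{pmatrix}e_1&e_2\\0&e_1\end{pmatrix},\qquad X^2=\begin{pmatrix}f_1&0\\f_2&f_1\end{pmatrix}.$$
Then
$$t_{11}=e_1f_1+e_2f_2,\quad t_{12}=e_2f_1,\quad t_{21}=e_1f_2,\quad t_{22}=e_1f_1,$$
which is a basis. So $\rho=4n_3$. Since $r(\mathbf n)=4(n_3+1)+1>4n_3=\prod n_v$, this is the expected dimension. **Case 5 of Theorem 1 is proved.**

In this case the target is too small for the count $r(\mathbf n)$ to matter. The interesting question is whether $\rho$ can reach $r(\mathbf n)$.

## 4. The gauge directions, and why $\rho\le r$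

For $g_v\in GL_2$, replacing $X^v$ by $g_vX^vg_{v+1}^{-1}$ for all $v$ does not change $\Phi$, by (1). Differentiating at $g_v=1$, we find that for every $H=(H_1,\dots,H_d)\in M_2^{\,d}$ the *gauge vector*
$$Y^v=H_vX^v-X^vH_{v+1},\qquad\text{that is,}\quad \dot A^v_k=H_vA^v_k-A^v_kH_{v+1},\tag{2}$$
lies in $\ker d\Phi_X$. If all $H_v$ are the same scalar matrix, then $Y=0$. So at every $X$ the gauge vectors form a space of dimension at most $4d-1$.

**Lemma 1.** Let all $n_v\ge2$. For generic $X$ the space of gauge vectors has dimension exactly $4d-1$. Hence $\rho(\mathbf n)\le r(\mathbf n)$.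

*Proof.* We must show that for generic $X$ the map $H\mapsto Y$ has only the common scalars in its kernel. Suppose $H_vA^v_k=A^v_kH_{v+1}$ for all $v,k$. For generic $X$ all $A^v_k$ are invertible. From $k=1$ at vertex $v$ we get $H_{v+1}=(A^v_1)^{-1}H_vA^v_1$. Inserting this for $k=2$ gives $H_vA^v_2=A^v_2(A^v_1)^{-1}H_vA^v_1$, so $H_v$ commutes with $A^v_2(A^v_1)^{-1}$. At vertex $v-1$ the equation for $k=1$ gives $H_{v-1}=A^{v-1}_1H_v(A^{v-1}_1)^{-1}$, and then the equation for $k=2$ says that $H_v$ commutes with $(A^{v-1}_1)^{-1}A^{v-1}_2$. These two matrices come from different vertices and can be prescribed independently, so generically they have no common eigenvector and generate $M_2$. Hence $H_v$ commutes with all of $M_2$ and is scalar. Since $A^v_1$ is invertible, $H_vA^v_1=A^v_1H_{v+1}$ forces $H_v=H_{v+1}$, for every $v$.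

So the kernel of $H\mapsto Y$ is one-dimensional and the gauge vectors form a space of dimension $4d-1$. The domain of $\Phi$ has dimension $4\sum n_v$, whence $\operatorname{rank}d\Phi_X\le4\sum n_v-(4d-1)=r(\mathbf n)$ for generic $X$. $\square$

So $\rho=r$ holds exactly when, at a generic point, gauge vectors are the whole kernel of $d\Phi$.

## 5. Enlarging one vertex

There are infinitely many tuples $\mathbf n$. The next lemma reduces the nondefective cases to finitely many tuples for each $d$.

**Lemma 2.** Let $d\ge3$, all $n_j\ge2$, and let $\mathbf n'$ be obtained from $\mathbf n$ by increasing one entry $n_v$ by $1$. Then $\rho(\mathbf n')\ge\rho(\mathbf n)+4$. Consequently, if $\rho(\mathbf n)=r(\mathbf n)$, then $\rho(\mathbf n')=r(\mathbf n')=\operatorname{expdim}$ for every $\mathbf n'\ge\mathbf n$ entrywise.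

*Proof.*

**Step 1: split the target.** This step separates the new coordinates from the old ones. Let $X'$ be generic for $\mathbf n'$, and let $X$ be obtained from it by dropping the last matrix at $v$; then $X$ is generic for $\mathbf n$. Write $V_v'=V_v\oplus\mathbb C$ and $U=\bigotimes_{w\ne v}V_w$, so that the target for $\mathbf n'$ is $(V_v\otimes U)\oplus U$. The projection of $\operatorname{im}d\Phi_{X'}$ to $V_v\otimes U$ contains $\operatorname{im}d\Phi_X$, of dimension $\rho(\mathbf n)$. It remains to find a $4$-dimensional space inside $\operatorname{im}d\Phi_{X'}\cap(0\oplus U)$.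

**Step 2: vary only the new matrix.** This step produces that space. If only the last matrix at $v$ moves, in direction $Y\in M_2$, the old coordinates do not change, and by (1) the derivative is the tensor in $U$ with entries
$$\operatorname{tr}\big(Y\,A^{v+1}_{k_{v+1}}A^{v+2}_{k_{v+2}}\cdots A^{v-1}_{k_{v-1}}\big).$$
If the products $A^{v+1}_{k_{v+1}}\cdots A^{v-1}_{k_{v-1}}$ over the other $d-1$ vertices span $M_2$, then by nondegeneracy of the trace form only $Y=0$ gives the zero tensor, and we get a space of dimension $4$.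

**Step 3: the spanning condition holds generically.** The condition is open, so one instance is enough. There are $d-1\ge2$ other vertices. At two of them, in cyclic order, let the first two matrices be $(1,E_{12})$ and $(1,E_{21})$, and at the remaining ones let the first matrix be $1$. The products include $1$, $E_{12}$, $E_{21}$ and $E_{12}E_{21}=E_{11}$, which span $M_2$.

This proves $\rho(\mathbf n')\ge\rho(\mathbf n)+4$. Clearly $r(\mathbf n')=r(\mathbf n)+4$. If $\rho(\mathbf n)=r(\mathbf n)$, then $\rho(\mathbf n')\ge r(\mathbf n')$, and Lemma 1 gives equality; iterate to reach any larger tuple. Finally $r(\mathbf n')=\rho(\mathbf n')\le\prod n_v'$, so this number is the expected dimension. $\square$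

The sensible plan is now clear: start at the smallest tuple $(2,\dots,2)$, find one point where $d\Phi$ has rank $r(2,\dots,2)=4d+1$, and apply Lemma 2. The target has dimension $2^d$. For $d=5$ there is room, as $21\le32$. For $d=4$ we would need rank $17$ in $\mathbb C^{16}$, and for $d=3$ rank $13$ in $\mathbb C^8$. So the plan can succeed from $(2,\dots,2)$ only for long cycles; for $d=3,4$ we need other starting tuples, and we must understand what goes wrong at vertices of dimension two. We carry out the plan for $d\ge5$ first.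

## 6. Cycles of length at least five

**Case 1.** By Lemmas 1 and 2 it suffices to find, for $d\ge5$ and $\mathbf n=(2,\dots,2)$, a point with $\operatorname{rank}d\Phi_X\ge4d+1$.

**Step 1: a point where the trace is a product.** The purpose is to turn tensors into functions on $\{0,1\}^d$. Index the basis of $V_v$, and the rows and columns of matrices, by $\{0,1\}$. Given $2\times2$ matrices $P_v$ with nonzero entries, let $A^v_k$ be the matrix whose $k$-th row is $(P_v(k,0),P_v(k,1))$ and whose other row is $0$. In the sum (1) only the term $a_v=x_v$ for all $v$ survives, so for $x\in\{0,1\}^d$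
$$T_x:=\Phi(X)_x=\prod_vP_v(x_v,x_{v+1}).$$
Take $P_v=P$ with $P(1,1)=2$ and all other entries $1$.

**Step 2: tangent vectors.** Here we list elements of $\operatorname{im}d\Phi_X$. Differentiating with respect to $P_v(a,b)$ gives $T_x/P_v(a,b)$ on those $x$ with $(x_v,x_{v+1})=(a,b)$, and $0$ elsewhere. So the image contains $T\cdot f(x_v,x_{v+1})$ for every $v$ and every function $f$ on $\{0,1\}^2$. Next, move $A^v_0$ in the direction $A^v_1$ and keep everything else fixed: the derivative is $x\mapsto\delta_{x_v=0}\,T_{x^{(v)}}$, where $x^{(v)}$ is $x$ with its $v$-th coordinate flipped. Moving $A^v_1$ in the direction $A^v_0$ gives $x\mapsto\delta_{x_v=1}\,T_{x^{(v)}}$.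

**Step 3: divide by $T$.** Coordinatewise division by $T$ is an invertible linear map, so it preserves dimensions and leaves simple polynomials. On $\{0,1\}$ we have $P(x,1)/P(x,0)=1+x=P(1,x)/P(0,x)$ and $1/(1+x)=1-x/2$. Flipping $x_v$ affects only the factors $P(x_{v-1},x_v)$ and $P(x_v,x_{v+1})$. So we obtain a space of functions on $\{0,1\}^d$ that contains all functions of $(x_v,x_{v+1})$, for every $v$, and
$$g_{v,0}=(1-x_v)(1+x_{v-1})(1+x_{v+1}),\qquad g_{v,1}=x_v\Big(1-\frac{x_{v-1}}2\Big)\Big(1-\frac{x_{v+1}}2\Big).$$

**Step 4: count monomials.** The squarefree monomials in $x_1,\dots,x_d$ are a basis of the functions on $\{0,1\}^d$. The functions of adjacent pairs span $F=\langle1,\ x_v,\ x_vx_{v+1}\rangle$, of dimension $1+2d$. Modulo $F$,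
$$g_{v,0}\equiv x_{v-1}x_{v+1}-x_{v-1}x_vx_{v+1},\qquad g_{v,1}\equiv\tfrac14\,x_{v-1}x_vx_{v+1}.$$
So our space contains all monomials $x_{v-1}x_{v+1}$ and all monomials $x_{v-1}x_vx_{v+1}$. For $d\ge5$ the sets $\{v-1,v+1\}$ are $d$ distinct non-edges, and the sets $\{v-1,v,v+1\}$ are $d$ distinct triples. The rank is therefore at least $1+2d+d+d=4d+1$. $\square$

It is instructive to see what happens for $d=4$. The same computation applies, but $\{v-1,v+1\}=\{(v+2)-1,(v+2)+1\}$: the four sets $\{v-1,v+1\}$ are only two, namely $\{1,3\}$ and $\{2,4\}$. The count becomes $1+8+2+4=15$. So $\rho(2,2,2,2)\ge15$, and Section 1 gave $\rho(2,2,2,2)\le15$, because there the variety lies in a proper hypersurface. Opposite vertices are what distinguishes $d=4$.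

## 7. The triangle with all local dimensions at least three

**Case 4.** By Lemmas 1 and 2 it suffices to find a point with $\operatorname{rank}d\Phi_X\ge25=r(3,3,3)$ in the $27$-dimensional space for $\mathbf n=(3,3,3)$.

**Step 1: a sparse point.** We want many derivatives to be single monomials. Let $a_i,b_i,c_i$ $(i=1,2,3)$ be bases of $V_1,V_2,V_3$ and take
$$X^1=\begin{pmatrix}a_1&a_2\\a_3&0\end{pmatrix},\quad X^2=\begin{pmatrix}b_1&b_2\\b_3&0\end{pmatrix},\quad X^3=\begin{pmatrix}c_1&c_2\\c_3&0\end{pmatrix}.$$

**Step 2: the image of the differential.** Varying $x^1_{ij}$ gives $V_1\otimes\sum_kx^2_{jk}\otimes x^3_{ki}$; varying $x^2_{jk}$ gives $V_2\otimes\sum_ix^1_{ij}\otimes x^3_{ki}$; varying $x^3_{ki}$ gives $V_3\otimes\sum_jx^1_{ij}\otimes x^2_{jk}$. With factors always written in the order $a,b,c$, the image is the sum of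

* $V_1\cdot\langle b_1c_1+b_2c_3,\ b_3c_1,\ b_1c_2,\ b_3c_2\rangle$,
* $V_2\cdot\langle a_1c_1+a_3c_2,\ a_1c_3,\ a_2c_1,\ a_2c_3\rangle$,
* $V_3\cdot\langle a_1b_1+a_2b_3,\ a_3b_1,\ a_1b_2,\ a_3b_2\rangle$.

**Step 3: count monomials.** Write $[ijk]=a_ib_jc_k$. For all $i,j,k$ the image contains
$$[i31],[i12],[i32];\qquad[1j3],[2j1],[2j3];\qquad[31k],[12k],[32k].$$
Sorted by first index, without repetitions, these are

* first index $1$: $131,112,132,113,123,133,121,122$, that is, all but $111$;
* first index $2$: $231,212,232,211,221,213,223,233$, that is, all but $222$;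
* first index $3$: $331,312,332,311,313,321,322,323$, that is, all but $333$.

This gives $24$ monomials. The image also contains $a_1(b_1c_1+b_2c_3)=[111]+[123]$, and it contains $[123]$, hence $[111]$. So the rank is at least $25$. $\square$

## 8. Diagonal blocks and the symmetry that the gauge group misses

We turn to vertices with $n_v=2$, and use the device of Section 1 in general.

**Lemma 3.** Let $n_v=2$. For generic $X$ there are $g,h\in GL_2$ and numbers $\delta_1\ne\delta_2$ with
$$gX^vh^{-1}=\begin{pmatrix}\ell_1&0\\0&\ell_2\end{pmatrix},\qquad\ell_i=e_1+\delta_ie_2\in V_v .$$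
Consequently, if $d=3$ and $n_1=2$, then $\mathcal{TNS}$ is the closure of the set of values of $\Phi$ at points where $X^1$ has this form; if $d=4$ and $n_1=n_3=2$, it is the closure of the set of values at points where both $X^1$ and $X^3$ have this form.

*Proof.* Write $X^v=A_1\otimes e_1+A_2\otimes e_2$. Generically $A_1$ is invertible and $A_2A_1^{-1}=g^{-1}\operatorname{diag}(\delta_1,\delta_2)g$ with $\delta_1\ne\delta_2$. With $h=gA_1$ we get $gA_1h^{-1}=1$ and $gA_2h^{-1}=gA_2A_1^{-1}g^{-1}=\operatorname{diag}(\delta_1,\delta_2)$. This is a gauge transformation with $g_v=g$, $g_{v+1}=h$ and the other $g_w$ equal to $1$; it involves only the two edges at $v$. For $d=4$, vertex $1$ uses $g_1,g_2$ and vertex $3$ uses $g_3,g_4$, so both can be treated at once. The points $X$ for which this is possible are dense, and gauge transformations do not change $\Phi$. $\square$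

In diagonal form one sees why the count $r(\mathbf n)$ can be too large. For the triangle with $X^1=\operatorname{diag}(\ell_1,\ell_2)$,
$$\Phi(X)=\sum_{i=1}^2\ell_i\otimes R_i,\qquad R_i=\sum_{k=1}^2x^2_{ik}\otimes x^3_{ki}.\tag{3}$$
The $i$-th row of $X^2$ and the $i$-th column of $X^3$ enter only through $R_i$. So for *each* $i$ separately we may multiply this row on the right by $h_i^{-1}$ and this column on the left by $h_i$, with $h_1,h_2\in GL_2$ independent: an $8$-dimensional group. Which of these come from the gauge group? A gauge transformation that fixes $X^1$ (with $\delta_1\ne\delta_2$) has $g_1=g_2$, commuting with $\operatorname{diag}(\delta_1,\delta_2)$, so $g_1=g_2=\operatorname{diag}(t_1,t_2)$, and $g_3=h$ is arbitrary. It multiplies row $i$ of $X^2$ by $t_i$ and by $h^{-1}$, so it acts as $h_i=t_i^{-1}h$. The gauge group thus gives exactly the proportional pairs $(h_1,h_2)$, a group of dimension $5$. There are $8-5=3$ extra symmetries, and we should expect to lose $3$ from $r(\mathbf n)$.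

For the square with $X^1=\operatorname{diag}(\ell_1,\ell_2)$, $X^3=\operatorname{diag}(m_1,m_2)$, $X^2=(B_{ij})$ and $X^4=(D_{ji})$ we get
$$\Phi(X)=\sum_{i,j=1}^2\ell_i\otimes m_j\otimes B_{ij}\otimes D_{ji}\qquad(\text{order }V_1,V_3,V_2,V_4).\tag{4}$$
Now each pair $(B_{ij},D_{ji})$ may be replaced by $(s_{ij}B_{ij},s_{ij}^{-1}D_{ji})$, a $4$-dimensional torus. The gauge transformations fixing $X^1$ and $X^3$ are $g_1=g_2=\operatorname{diag}(t_1,t_2)$, $g_3=g_4=\operatorname{diag}(t_1',t_2')$, and they give only $s_{ij}=t_i/t_j'$, a $3$-dimensional subgroup. We should expect to lose $1$.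

These are expectations; the next two sections prove what is true.

## 9. The triangle with exactly one vertex of dimension two

**Case 6.** Let $d=3$, $\mathbf n=(2,n_2,n_3)$, $n_2,n_3\ge3$.

**Step 1: upper bound.** We bound $\rho$ by counting parameters in the diagonal form. By Lemma 3, $\mathcal{TNS}$ is the closure of a set of tensors $\ell_1\otimes R_1+\ell_2\otimes R_2$ as in (3), where $\ell_i=e_1+\delta_ie_2$ has one parameter and $R_i$ has rank at most $2$ in $V_2\otimes V_3$. The tensors of rank at most $2$ form a variety of dimension $2(n_2+n_3-2)$. Hence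
$$\rho\le2+2\cdot2(n_2+n_3-2)=4(n_2+n_3)-6 .$$

**Step 2: the starting tuple $(2,3,3)$ fills its space.** This gives the lower bound from which Lemma 2 can start. A generic element of $\mathbb C^2\otimes\mathbb C^3\otimes\mathbb C^3$ is $e_1\otimes M_1+e_2\otimes M_2$ with $M_1$ invertible and $M_1^{-1}M_2=Q\operatorname{diag}(\lambda_1,\lambda_2,\lambda_3)Q^{-1}$ with distinct $\lambda_k$. Then $M_1=(M_1Q)Q^{-1}$ and $M_2=(M_1Q)\operatorname{diag}(\lambda_k)Q^{-1}$. Taking for $f_k$ the columns of $M_1Q$ and for $g_k$ the rows of $Q^{-1}$, the tensor is $\sum_{k=1}^3(e_1+\lambda_ke_2)\otimes f_k\otimes g_k$. Rename the bases $f,g$ by exchanging the indices $2$ and $3$, and put $\ell_k=e_1+\lambda_ke_2$, so that the tensor reads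
$$\ell_1f_1g_1+\ell_2f_3g_3+\ell_3f_2g_2 .$$
Since $\ell_1,\ell_2$ are a basis of $V_1$, write $\ell_3=x\ell_1+y\ell_2$. Put
$$X^1=\begin{pmatrix}\ell_1&0\\0&\ell_2\end{pmatrix},\quad X^2=\begin{pmatrix}f_1&f_2\\f_2&f_3\end{pmatrix},\quad X^3=\begin{pmatrix}g_1&y\,g_2\\x\,g_2&g_3\end{pmatrix}.$$
By (3), $R_1=f_1g_1+x f_2g_2$ and $R_2=y f_2g_2+f_3g_3$, so
$$\Phi(X)=\ell_1f_1g_1+(x\ell_1+y\ell_2)f_2g_2+\ell_2f_3g_3,$$
which is the given tensor. So $\Phi$ is dominant and $\rho(2,3,3)=18$. As $r(2,3,3)=21$, we have $18=\min\{21,18\}=\operatorname{expdim}$.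

**Step 3: the exact value.** We combine the two bounds. Since $18=4\cdot6-6$, applying Lemma 2 repeatedly gives $\rho(2,n_2,n_3)\ge18+4(n_2-3)+4(n_3-3)=4(n_2+n_3)-6$. With Step 1, equality holds.

**Step 4: comparison with the expected dimension.** We have $r(\mathbf n)=4(n_2+n_3)-3>\rho$, so the loss is $3$, as predicted in Section 8. Moreover
$$2n_2n_3-\rho=2\big((n_2-2)(n_3-2)-1\big),$$
which is positive unless $n_2=n_3=3$. So for $(n_2,n_3)\ne(3,3)$ both entries of the minimum exceed $\rho$, and $\rho<\operatorname{expdim}$. $\square$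

The first defective triangle is thus $(2,3,4)$: there $\rho=22$, $r=25$, $\prod n_v=24$.

## 10. The square with two opposite vertices of dimension two

**Case 3.** Let $d=4$ and $\mathbf n=(2,n_2,2,n_4)$ with $n_2,n_4\ge2$.

**Step 1: a smaller parametrization.** We replace $\Phi$ by the map (4), whose differential can be computed completely. By Lemma 3, $\mathcal{TNS}$ is the closure of the image of
$$\Psi:(\ell_i,m_j,B_{ij},D_{ji})\mapsto\sum_{i,j=1}^2\ell_i\otimes m_j\otimes R_{ij},\qquad R_{ij}=B_{ij}\otimes D_{ji},$$
where $\ell_i\in V_1$, $m_j\in V_3$, $B_{ij}\in V_2$, $D_{ji}\in V_4$ are arbitrary: the image of $\Psi$ consists of values of $\Phi$ and contains all the values needed in Lemma 3. So $\rho$ is the generic rank of $d\Psi$. The group $GL(V_1)\times GL(V_3)$ acts on source and target compatibly with $\Psi$, and moves generic $\ell_i,m_j$ to the standard bases. Hence $\rho$ is the rank of $d\Psi$ at $\ell_i=e_i$, $m_j=e_j$ with $B,D$ generic.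

**Step 2: the image of $d\Psi$.** Here we split the image into a large known part and at most four further vectors. Varying $B_{ij}$ and $D_{ji}$ gives
$$\bigoplus_{i,j}e_i\otimes e_j\otimes\tau_{ij},\qquad\tau_{ij}=B_{ij}\otimes V_4+V_2\otimes D_{ji},\qquad\dim\tau_{ij}=n_2+n_4-1 .$$
The derivatives $\dot\ell_i=e_i$ and $\dot m_j=e_j$ lie in this sum, because $R_{ij}\in\tau_{ij}$. The remaining derivatives are
$$\begin{aligned}
u_1&=\sum_je_2\otimes e_j\otimes R_{1j}\quad(\dot\ell_1=e_2),&\qquad u_2&=\sum_je_1\otimes e_j\otimes R_{2j}\quad(\dot\ell_2=e_1),\\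
w_1&=\sum_ie_i\otimes e_2\otimes R_{i1}\quad(\dot m_1=e_2),&\qquad w_2&=\sum_ie_i\otimes e_1\otimes R_{i2}\quad(\dot m_2=e_1).
\end{aligned}$$
Hence
$$\rho=4(n_2+n_4-1)+s,\tag{5}$$
where $s\le4$ is the dimension of the span of $u_1,u_2,w_1,w_2$ in
$$\bigoplus_{i,j}(V_2\otimes V_4)/\tau_{ij}=\bigoplus_{i,j}(V_2/\langle B_{ij}\rangle)\otimes(V_4/\langle D_{ji}\rangle).$$

**Step 3: $(n_2,n_4)=(2,2)$.** We show $s=3$. Each of the four quotients is one-dimensional. Let $\omega$ denote the determinant of two vectors in $\mathbb C^2$; then $b\otimes d\mapsto\omega(B_{ij},b)\,\omega(D_{ji},d)$ identifies $(V_2\otimes V_4)/\tau_{ij}$ with $\mathbb C$. Put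
$$p_j=\omega(B_{2j},B_{1j})\,\omega(D_{j2},D_{j1}),\qquad q_i=\omega(B_{i2},B_{i1})\,\omega(D_{2i},D_{1i}).$$
The component of $u_1$ at $(2,j)$ is the class of $R_{1j}=B_{1j}\otimes D_{j1}$, which is $p_j$. The component of $u_2$ at $(1,j)$ is the class of $R_{2j}$, which is $\omega(B_{1j},B_{2j})\,\omega(D_{j1},D_{j2})$; the two signs cancel, and this is again $p_j$. In the same way the component of $w_1$ at $(i,2)$ and that of $w_2$ at $(i,1)$ are both $q_i$. With $p=(p_1,p_2)$ and $q=(q_1,q_2)$ the vectors in $\mathbb C^2\otimes\mathbb C^2$ are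
$$u_1\mapsto e_2\otimes p,\quad u_2\mapsto e_1\otimes p,\quad w_1\mapsto q\otimes e_2,\quad w_2\mapsto q\otimes e_1 .$$
They span $\mathbb C^2\otimes p+q\otimes\mathbb C^2$. Generically $p,q\ne0$, the two planes meet in the line spanned by $q\otimes p$, and $s=2+2-1=3$. By (5), $\rho=12+3=15$, which is less than $16=\min\{17,16\}=\operatorname{expdim}$. This agrees with Sections 1 and 6.

**Step 4: $(n_2,n_4)\ne(2,2)$.** We show $s=4$. The reflection of $C_4$ that fixes $1$ and $3$ exchanges $n_2$ and $n_4$, so assume $n_4\ge3$. Suppose $\alpha u_1+\beta u_2+\gamma w_1+\delta w_2=0$ in the quotient. At $(i,j)=(2,1)$ only $u_1$ and $w_2$ contribute, and at $(1,2)$ only $u_2$ and $w_1$: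
$$\begin{aligned}
\alpha[R_{11}]+\delta[R_{22}]&=0\quad\text{in }(V_2/\langle B_{21}\rangle)\otimes(V_4/\langle D_{12}\rangle),\\
\beta[R_{22}]+\gamma[R_{11}]&=0\quad\text{in }(V_2/\langle B_{12}\rangle)\otimes(V_4/\langle D_{21}\rangle).
\end{aligned}$$
Since $n_4\ge3$, generically $D_{11},D_{22}$ are linearly independent modulo $D_{12}$ and modulo $D_{21}$. Since $n_2\ge2$, generically $B_{11},B_{22}$ are nonzero modulo $B_{21}$ and modulo $B_{12}$. So in both quotients $[R_{11}]=[B_{11}]\otimes[D_{11}]$ and $[R_{22}]=[B_{22}]\otimes[D_{22}]$ are linearly independent, and $\alpha=\beta=\gamma=\delta=0$. Thus $s=4$ and, by (5), $\rho=4(n_2+n_4)$.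

**Step 5: comparison with the expected dimension.** For $(n_2,n_4)\ne(2,2)$ we have $r(\mathbf n)=4(n_2+n_4)+1>\rho$, a loss of $1$ as predicted, and
$$\prod_vn_v-\rho=4n_2n_4-4(n_2+n_4)=4\big((n_2-1)(n_4-1)-1\big)>0 .$$
So $\rho<\operatorname{expdim}$. $\square$

## 11. The remaining squares: splitting a vertex of a triangle

**Case 2.** Let $d=4$, with no two opposite vertices both of dimension $2$. Each of the pairs $\{1,3\}$ and $\{2,4\}$ contains a vertex with $n_v\ge3$, and a vertex of one pair is adjacent to every vertex of the other. So up to rotation $\mathbf n\ge(2,2,3,3)$ entrywise. By Lemmas 1 and 2 it suffices to show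
$$\rho(2,2,3,3)\ge25=r(2,2,3,3).$$

The idea is to merge the two adjacent vertices of dimension $2$. Since $\operatorname{tr}(A_iB_jC_kD_l)=\operatorname{tr}\big((A_iB_j)C_kD_l\big)$, the square with dimensions $(2,2,3,3)$ maps into the triangle with dimensions $(4,3,3)$, which is covered by Case 4: there the kernel of $d\Phi$ consists of gauge vectors only. We pull this back to the square. The difficulty is that the four matrices $A_iB_j$ at the merged vertex are special, while Case 4 speaks about generic points.

**Step 1: a good point of the triangle with first block $(A_iB_j)$.** This step overcomes that difficulty. By Case 4, $\rho(4,3,3)=r(4,3,3)=29$ on $C_3$. Let $U$ be the set of $(M,C,D)\in M_2^4\times M_2^3\times M_2^3$ such that $\operatorname{rank}d\Phi^{C_3}=29$, the gauge vectors form a space of dimension $11=4\cdot3-1$, and the four matrices in $M$ are a basis of $M_2$. Both $29$ and $11$ are maximal values, so all three conditions are open, and each holds generically (for the second, by Lemma 1). So $U$ is a nonempty Zariski open set. The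 group $GL_4=GL(V_1)$ acts on $M$ by linear combinations of the four matrices. This action is compatible with $\Phi^{C_3}$, carries gauge vectors to gauge vectors (by (2), they are formed matrix by matrix with the same $H$), and preserves bases; so $U$ is stable under it. Moreover $GL_4$ is transitive on ordered bases of $M_2$. Now let
$$A=(A_1,A_2)=(1,E_{12}),\qquad B=(B_1,B_2)=(1,E_{21}).$$
The products $A_iB_j$ are $1,E_{21},E_{12},E_{11}$, a basis of $M_2$. Take any point of $U$ and move its first block to $(A_iB_j)_{i,j}$: we obtain $C,D$ with $(M,C,D)\in U$ for $M=(A_iB_j)_{i,j}$. At this point $\ker d\Phi^{C_3}$ has dimension $4\cdot10-29=11$, so it consists exactly of the gauge vectors.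

**Step 2: push kernel vectors down to the triangle.** We want to describe $\ker d\Phi^{C_4}$ at $(A,B,C,D)$. Since $\Phi^{C_4}(A,B,C,D)=\Phi^{C_3}\big((A_iB_j),C,D\big)$, the chain rule shows that a vector $(\dot A,\dot B,\dot C,\dot D)\in\ker d\Phi^{C_4}$ yields $(\dot M,\dot C,\dot D)\in\ker d\Phi^{C_3}$ with
$$\dot M_{ij}=\dot A_iB_j+A_i\dot B_j .$$
By Step 1 there are $H_1,H_3,H_4\in M_2$ with
$$\dot M=H_1M-MH_3,\qquad\dot C=H_3C-CH_4,\qquad\dot D=H_4D-DH_1 .$$

**Step 3: subtract a gauge vector of the square.** This reduces to the case where only $A$ and $B$ move. The $C_4$-gauge vector of $(H_1,0,H_3,H_4)$ has components $H_1A$, $-BH_3$, $H_3C-CH_4$, $H_4D-DH_1$, and it yields $H_1A_iB_j-A_iB_jH_3$ at the merged vertex. After subtracting it we have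
$$\dot C=\dot D=0,\qquad\dot A_iB_j+A_i\dot B_j=0\quad\text{for all }i,j.$$

**Step 4: what is left is a gauge vector too.** Put $H_2=\dot B_1$. Taking $j=1$, where $B_1=1$, gives $\dot A_i=-A_iH_2$; in particular $\dot A_1=-H_2$. Taking $i=1$, where $A_1=1$, gives $\dot B_j=-\dot A_1B_j=H_2B_j$. This is the gauge vector of $(0,H_2,0,0)$.

So $\ker d\Phi^{C_4}$ at $(A,B,C,D)$ consists of gauge vectors. It has dimension at most $4\cdot4-1=15$, and the rank is at least $4\cdot10-15=25$. $\square$

All six cases of Theorem 1 are now proved, and with them Conjecture 8.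

## 12. Local dimensions equal to one

Finally let $n_j\ge1$. The formula $\operatorname{expdim}=\min\{4\sum(n_v-1)+1,\prod n_v\}$ is unchanged. Let $\mathbf n'$ be the cyclically ordered tuple obtained from $\mathbf n$ by deleting all entries equal to $1$, and let $k$ be its length.

**Theorem 2.** Let $d\ge3$, $\mathbf m=(2,\dots,2)$ and $n_j\ge1$.

1. If $k\ge3$, the images of $\Phi^{C_d}_{\mathbf n}$ and $\Phi^{C_k}_{\mathbf n'}$ coincide and the expected dimensions agree. So $\mathcal{TNS}^{C_d}_{\mathbf m,\mathbf n}$ has the expected dimension if and only if $\mathcal{TNS}^{C_k}_{(2,\dots,2),\mathbf n'}$ does, and Theorem 1 decides this and gives the dimension.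
2. If $k=2$ and $\mathbf n'=(p,q)$, the image is the set of tensors of rank $\le4$ in $\mathbb C^p\otimes\mathbb C^q$. If $\min(p,q)\le4$, the dimension is $pq=\operatorname{expdim}$. If $p,q\ge5$, the dimension is $4(p+q)-16<\operatorname{expdim}$.
3. If $k\le1$, the image is the whole space, and its dimension is the expected one.

Hence for $n_j\ge1$ the defective cases are exactly the following, after deleting the $1$'s and up to automorphisms of the cycle: $(p,q)$ with $p,q\ge5$; $(2,n_2,n_3)$ with $n_2\ge3$, $n_3\ge4$; and $(2,n_2,2,n_4)$ with $n_2,n_4\ge2$.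

*Proof.*

**Step 1: absorbing a vertex of dimension one.** This step removes the $1$'s. If $n_v=1$, then $X^v$ is an ordinary $2\times2$ matrix with scalar entries. It can be absorbed into its neighbor by $X^{v+1}\mapsto X^vX^{v+1}$, without changing $\Phi$. Conversely, every value of the shorter product is obtained by taking $X^v=1$.

**Step 2: $k\ge3$.** Here Theorem 1 applies to the shorter cycle. By Step 1 the images coincide. A vertex with $n_v=1$ contributes $0$ to $\sum(n_v-1)$ and the factor $1$ to $\prod n_v$, so $r(\mathbf n)=r(\mathbf n')$, the products agree, and so do the expected dimensions.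

**Step 3: $k=2$.** We identify the image with a determinantal variety. After absorption the image is $\big\{\sum_{a,b}x_{ab}\otimes y_{ba}\big\}$ with $x_{ab}\in\mathbb C^p$ and $y_{ba}\in\mathbb C^q$ arbitrary. This is a sum of four arbitrary rank-one terms, so it is the set of tensors of rank $\le4$. The expected dimension is $\min\{4(p+q)-7,\ pq\}$.

If $\min(p,q)\le4$, the image is everything, of dimension $pq$. Moreover $4(p+q)-7-pq=9-(p-4)(q-4)$. Here $(p-4)(q-4)\le0$ if one of $p,q$ is $\ge4$, the other being $\le4$, and $(p-4)(q-4)\le4$ if both lie in $\{2,3\}$. So $4(p+q)-7\ge pq$ and $\operatorname{expdim}=pq$.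

If $p,q\ge5$, the dimension is $4(p+q-4)=4(p+q)-16$. This is less than $4(p+q)-7$. It is also less than $pq$, because $pq-4(p+q)+16=(p-4)(q-4)>0$. So the variety is defective.

**Step 4: $k\le1$.** The last possibility is that at most one vertex has dimension above $1$. Put $n=\prod n_v$, and let $v$ be the vertex with $n_v=n$ (any vertex if $n=1$). Taking $X^w=1$ for $w\ne v$ and $A^v_k=z_kE_{11}$ gives $\operatorname{tr}(A^v_k)=z_k$ with $z\in\mathbb C^n$ arbitrary, so the image is the whole space. The expected dimension is $\min\{4n-3,n\}=n$, as $n\ge1$.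

The list of defective cases follows from Steps 2, 3 and 4 together with Theorem 1. $\square$
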